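# Complete hypergraphs as traces: padding against twin vertices

## 1. Pairs as traces when the edges have fewer than $t$ vertices

All hypergraphs live on a finite vertex set, $\binom{X}{q}$ is the family of $q$-subsets of $X$, and $[n]=\{1,\dots,n\}$. A $p$-graph is a $p$-uniform hypergraph, and $K_t^q=\binom{[t]}{q}$ is the complete $q$-graph on $t$ vertices.

**Definition (trace).** The trace of $G$ on a vertex set $S$ is $G|_S=\{E\cap S:E\in G\}$, multiplicities ignored. We say that $E$ *exactly traces* $Q\subseteq S$ on $S$ if $E\cap S=Q$. We write $G\to K_t^q$ if there is a $t$-set $S$ all of whose $q$-subsets are exactly traced on $S$ by edges of $G$, and $G\nrightarrow K_t^q$ otherwise. Put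
$$L^p(n,K_t^q)=\max\{|G|:G\subseteq\tbinom{[n]}{p},\ G\nrightarrow K_t^q\}.$$

For example, $\{1,2,4\},\{1,3,4\},\{2,3,4\}$ trace all three pairs of $S=\{1,2,3\}$, so this $3$-graph satisfies $G\to K_3^2$. The single edge $\{1,2,3\}$ traces no pair of $\{1,2,3\}$: its intersection with that set is the whole set. Being contained in an edge and being exactly traced are different things, and much of what follows lives in that difference.

**Definition (covered).** A set is *covered* by $F$ if some edge of $F$ contains it.

An exactly traced set is covered, but not conversely.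

**Definition (expansion).** For $q\le p$, the $p$-graph $H^p_{q,t}$ arises from $K_t^q$ by enlarging each edge by $p-q$ new vertices. The new vertices are distinct for different edges and disjoint from the original $t$ vertices. As usual, $\operatorname{ex}(n,H)$ is the maximum number of edges of a $p$-graph on $n$ vertices with no copy of $H$ as a subgraph.

For instance, $H^3_{2,3}$ is $\{1,2,4\},\{1,3,5\},\{2,3,6\}$, and $H^{q}_{q,t}=K_t^q$. If $G$ contains $H^p_{q,t}$, then on the $t$ original vertices every $q$-subset is exactly traced, so $G\to K_t^q$. Hence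
$$L^p(n,K_t^q)\le\operatorname{ex}(n,H^p_{q,t}).\tag{1}$$
The three-edge example above has a $K_3^2$ trace on only four vertices, so it contains no $H^3_{2,3}$, which has six.

How large is $L^p(n,K_t^q)$? There is one easy case. Let $t_k(m,\ell)$ be the number of edges of the complete balanced $\ell$-partite $k$-graph on $m$ vertices, whose edges are all $k$-sets meeting each part at most once. We use one external result, from O. Pikhurko, *Exact computation of the hypergraph Turán function for expanded complete 2-graphs*, J. Combin. Theory Ser. B 103 (2013) 220–225.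

**Pikhurko's theorem.** For fixed $t>k\ge3$ and all sufficiently large $m$, $\operatorname{ex}(m,H^k_{2,t})=t_k(m,t-1)$.

**Proposition A.** Let $q=2$ and $3\le p<t$. For all large $n$, $L^p(n,K_t^2)=\operatorname{ex}(n,H^p_{2,t})=t_p(n,t-1)$.

*Proof.* The second equality is Pikhurko's theorem with $k=p$, and (1) gives $L^p(n,K_t^2)\le\operatorname{ex}(n,H^p_{2,t})$. For the other direction, take the complete balanced $(t-1)$-partite $p$-graph on $[n]$. Any $t$ vertices include two in the same part. That pair is not covered, so it is not traced. Hence this $p$-graph has no $K_t^2$ trace, and $L^p(n,K_t^2)\ge t_p(n,t-1)$. $\square$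

What changes when $p\ge t$? The example itself disappears: with $t-1$ parts and $p>t-1$, no $p$-set meets each part at most once.

## 2. Edges of size at least $t$: padding, and the conjectured value

The obvious repair is to take a good $(t-1)$-graph and add the same extra vertices to each edge.

**Lemma B (padding).** Let $2\le q<t\le p$ and $r=p-t+1$. Then $L^p(n,K_t^q)\ge L^{t-1}(n-r,K_t^q)$.

*Proof.* Let $G\nrightarrow K_t^q$ be a $(t-1)$-graph on $n-r$ vertices, $C$ a set of $r$ new vertices, and $F=\{T\cup C:T\in G\}$. Let $|S|=t$. If some $c\in C$ lies in $S$, pick a $q$-set $Q\subseteq S\setminus\{c\}$, possible since $q\le t-1$. Every edge of $F$ contains $c\in S\setminus Q$, so $Q$ is not exactly traced. If $S\cap C=\emptyset$, then $F|_S=G|_S$, which misses a $q$-subset of $S$ (if $S$ has vertices outside the vertex set of $G$, there are none left, since $F$ lives on the $n$ vertices used). $\square$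

Conjecture 1.6 of "Forbidding complete hypergraphs as traces" (http://homepages.math.uic.edu/~mubayi/papers/finaltrace.pdf) says that padding is optimal. Fix $p,q,t$ with $2\le q<\min\{t,p\}$. The conjecture asserts that there is $n_0=n_0(p,q,t)$ such that for all $n>n_0$
$$L^p(n,K_t^q)=\begin{cases}\operatorname{ex}(n,H^p_{q,t})&\text{if }p<t,\\ L^{t-1}(n-p+t-1,K_t^q)=\operatorname{ex}(n-p+t-1,H^{t-1}_{q,t})&\text{if }p\ge t.\end{cases}\tag{2}$$

Proposition A is the case $q=2$, $p<t$. The conjecture is false in general, and these are the results we shall prove.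

**Theorem 1.** Let $p\ge t\ge4$, $r=p-t+1$, $m=n-r$, and let $n_1\le\dots\le n_{t-1}$ be the balanced part sizes with $\sum n_i=m$ and $n_1\ge r+1$. Then
$$L^p(n,K_t^2)\ \ge\ \prod_{i=1}^{t-1}n_i+r\sum_{j=2}^{t-1}\ \prod_{i\ge2,\,i\ne j}n_i .$$
For large $n$ we have $\operatorname{ex}(n-p+t-1,H^{t-1}_{2,t})=\prod n_i$, so for all large $n$ the equality (2) fails, by at least $(1+o(1))(p-t+1)(t-2)\left(\frac{n}{t-1}\right)^{t-3}$.

**Theorem 2.** For every $p\ge3$ and $n\ge n_0(p)$, $L^p(n,K_3^2)=\lfloor(n-p+2)^2/4\rfloor$. Equality holds only for the families $\{\{u,w\}\cup C:u\in P,\ w\in Q\}$, where $P\cup Q\cup C$ is a partition of $[n]$, $|C|=p-2$, and $\big||P|-|Q|\big|\le1$.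

**Theorem 3.** For $p\ge t\ge3$ and all $n\ge p$,
$$\operatorname{ex}(n-p+t-1,K_t^{t-1})\le L^p(n,K_t^{t-1})\le\operatorname{ex}(n,K_t^{t-1}).$$
So for $q=t-1$ the conjectured value is correct up to an error $O(n^{t-2})$.

**Definition (cover-free).** Let $2\le q\le t-2$. A $(t-1)$-graph is *cover-free* if no $t$-set has all its $q$-subsets covered. Let $g(m)$ be the maximum size of a cover-free $(t-1)$-graph on $m$ vertices.

Take $t=4$, $q=2$. A complete $3$-partite $3$-graph is cover-free, because four vertices include two in one part. The $3$-graph $\{1,2,3\},\{1,2,4\},\{3,4,5\}$ is not: all six pairs of $\{1,2,3,4\}$ are covered. Traced sets are covered, so a cover-free $G$ satisfies $G\nrightarrow K_t^q$, and with (1) we get $g(m)\le L^{t-1}(m,K_t^q)\le\operatorname{ex}(m,H^{t-1}_{q,t})$.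

**Theorem 4.** Let $2\le q\le t-2$ and $p\ge t$. For $n$ large, $L^p(n,K_t^q)\ge g(n-p+t-1)+1$. Hence for given $(p,q,t)$ with $p\ge t\ge q+2$, the conjecture can hold only if $\operatorname{ex}(m,H^{t-1}_{q,t})>g(m)$ for all large $m$.

**Corollary 5.** For $q=2$ the conjecture holds for $(p,t)$ if and only if $p<t$ or $t=3$.

The individual cases with $q\ge3$ are not decided here.

## 3. Own sets and the case $q=t-1$

A sensible first attempt is to prove the conjecture for $p\ge t$. It concerns $p$-edges, but the answer should be the size of a $(t-1)$-graph, so one wants to shrink each edge to a $(t-1)$-subset without losing any edge. For $q=t-1$ this works. For a covered set $A$ put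
$$\operatorname{cl}(A)=\bigcap\{E\in F:A\subseteq E\}.$$
This is the set of vertices forced by $A$. For the edges $\{1,2,3\},\{1,2,4\}$ we have $\operatorname{cl}(\{1\})=\{1,2\}$ and $\operatorname{cl}(\{3\})=\{1,2,3\}$.

**Lemma C (own sets).** Let $p\ge t\ge3$ and let $F\nrightarrow K_t^{t-1}$ be a $p$-graph. Every $E\in F$ contains a $(t-1)$-set lying in no other edge of $F$.

*Proof.* Choose a $(t-1)$-set $T\subseteq E$ with $|\operatorname{cl}(T)|$ maximum. Suppose there is $z\in E\setminus\operatorname{cl}(T)$. Since $T\subseteq\operatorname{cl}(T)$, the set $S=T\cup\{z\}\subseteq E$ has $t$ elements, so some $(t-1)$-subset $Q$ of $S$ is not exactly traced on $S$. An edge containing $Q$ meets $S$ in $Q$ or in $S$, so every edge containing $Q$ contains $S$. As $z\notin\operatorname{cl}(T)$, some edge contains $T$ but not $z$, so $Q\ne T$. Every edge containing $Q$ contains $S\supseteq T$, hence contains $\operatorname{cl}(T)$ and $z$. Thus $\operatorname{cl}(Q)\supseteq\operatorname{cl}(T)\cup\{z\}$, while $Q\subseteq E$. This contradicts the choice of $T$. So $\operatorname{cl}(T)=E$: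 any edge containing $T$ contains $E$, and so equals $E$ by uniformity. $\square$

*Proof of Theorem 3.*

**Lower bound.** By Lemma B, $L^p(n,K_t^{t-1})\ge L^{t-1}(n-p+t-1,K_t^{t-1})$. In a $(t-1)$-graph, an edge tracing a $(t-1)$-set $Q$ contains $Q$ and has the same size, so it equals $Q$. Hence having a $K_t^{t-1}$ trace means containing $K_t^{t-1}$, and $L^{t-1}(m,K_t^{t-1})=\operatorname{ex}(m,K_t^{t-1})$.

**Upper bound.** Let $F\nrightarrow K_t^{t-1}$. Choose one own $(t-1)$-set for each edge, and let $\Gamma$ be the $(t-1)$-graph of chosen sets. For $T\in\Gamma$ let $E(T)$ be the unique edge of $F$ containing $T$. Then $T\mapsto E(T)$ is a bijection $\Gamma\to F$, so $|\Gamma|=|F|$. Suppose all $(t-1)$-subsets of a $t$-set $S$ lie in $\Gamma$. One of them, $T$, is not exactly traced on $S$, so $E(T)\cap S\ne T$ and hence $S\subseteq E(T)$. Any other $(t-1)$-subset $T'$ of $S$ lies in $E(T)$, so $E(T')=E(T)$, contradicting bijectivity. So $\Gamma$ is $K_t^{t-1}$-free and $|F|=|\Gamma|\le\operatorname{ex}(n,K_t^{t-1})$.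

**Error term.** For $q=t-1$ the conjectured value is $\operatorname{ex}(n-p+t-1,K_t^{t-1})$, because $H^{t-1}_{t-1,t}=K_t^{t-1}$. Deleting $p-t+1$ vertices from an extremal $K_t^{t-1}$-free $(t-1)$-graph on $n$ vertices destroys at most $(p-t+1)\binom{n-1}{t-2}$ edges. So $\operatorname{ex}(n-p+t-1,K_t^{t-1})\ge\operatorname{ex}(n,K_t^{t-1})-O(n^{t-2})$. $\square$

Where does this break for $q\le t-2$? The lemma used that an untraced $Q$ forces *all* of $S$: an edge that contains $Q$ and one further vertex of $S$ contains $S$, because $|S\setminus Q|=1$. If $|S\setminus Q|\ge2$, an untraced covered $Q$ only forces some further vertex of $S$, possibly different vertices in different edges. Then $\operatorname{cl}(Q)$ need not contain $T$, and there is no contradiction. At the end of the next section we shall see an edge with no own $(t-1)$-set at all, so the statement itself fails.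

## 4. Twin vertices for $p=t=4$, $q=2$

Let $[n]=A\cup B\cup D\cup\{c\}$ with $|A|,|B|,|D|\ge3$. The padded family is
$$\{\{a,b,d,c\}:a\in A,\ b\in B,\ d\in D\},$$
and with balanced parts its size $|A||B||D|$ is the conjectured maximum for large $n$, by Pikhurko's theorem with $k=3$, $t=4$. Can we just add an edge?

No. Let $E$ be any $4$-set not in the family. Then $E$ contains two vertices of one part: if $c\notin E$, four vertices are distributed over three parts, and if $c\in E$, the other three do not have one vertex in each part. Say $x,y\in E\cap A$. As $E$ has at most two vertices outside $\{x,y\}$, there are $b'\in B\setminus E$ and $d'\in D\setminus E$. Consider $S=\{x,y,b',d'\}$.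

- $\{x,y\}$ is traced by $E$.
- $\{x,b'\}$ is traced by $\{x,b',d'',c\}$ with $d''\ne d'$, and $\{x,d'\}$ by $\{x,b'',d',c\}$ with $b''\ne b'$. The same works for $y$.
- $\{b',d'\}$ is traced by $\{a'',b',d',c\}$ with $a''\in A\setminus\{x,y\}$.

So a $K_4^2$ trace appears. The other parts are symmetric. The padded family is maximal under inclusion, and beating it requires deleting edges first.

The obstruction tells us what to delete. The pair $\{x,y\}$ became traced, and it hurt us because $x$ and $y$ each had edges without the other. Suppose one vertex $v_2\in A$ never appears without another vertex $v_1\in A$. Then no set $S$ with all pairs traced can contain both. So the pair $\{v_1,v_2\}$ may be covered for free. This costs the $|B||D|$ edges $\{v_2,b,d,c\}$. We get $|B||D|$ edges back as $\{v_1,v_2,b,d\}$, in which $v_2$ takes the place of $c$, and there is still room for edges with all of $v_1,v_2,c$.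

**Proposition D.** Let $A,B,D,\{c\}$ partition $[n]$, with $v_1,v_2\in A$ distinct and $B,D$ nonempty. Let $F$ consist of $\{a,b,d,c\}$ with $a\in A\setminus\{v_2\}$; $\{v_1,v_2,b,d\}$; $\{v_1,v_2,c,b\}$; and $\{v_1,v_2,c,d\}$, for all $b\in B$, $d\in D$. Then $|F|=|A||B||D|+|B|+|D|$ and $F\nrightarrow K_4^2$.

*Proof.* The four types are disjoint, so $|F|=(|A|-1)|B||D|+|B||D|+|B|+|D|$. Suppose all pairs of a $4$-set $S$ are traced.

First let $c\in S$, $S=\{c,x,y,z\}$. Each pair from $\{x,y,z\}$ is traced by an edge missing $c$, that is, by some $\{v_1,v_2,b,d\}$. If one of $x,y,z$ were $v_1$ or $v_2$, the edge tracing the other two would contain it, a contradiction. So each pair from $\{x,y,z\}$ consists of one vertex of $B$ and one of $D$, which is impossible for three vertices.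

Now let $c\notin S$. If $v_1,v_2\in S$, take $x\in S\setminus\{v_1,v_2\}$. An edge tracing $\{v_2,x\}$ contains $v_2$, hence $v_1$, a contradiction. So $S\subseteq A\cup B\cup D$ does not contain both $v_1$ and $v_2$, and it has two vertices in one part. But the only pair inside a part that is covered by $F$ is $\{v_1,v_2\}$. So this pair is not traced, a contradiction. $\square$

With $|A|=|B|=|D|=k$ and $n=3k+1$, the conjecture predicts $k^3$ for large $n$, and Proposition D gives $k^3+2k$.

This family also shows that own sets can be absent. Assume there is $a\in A\setminus\{v_1,v_2\}$ and look at the edge $\{v_1,b,d,c\}$. Its triples $\{v_1,b,d\}$, $\{v_1,c,b\}$, $\{v_1,c,d\}$ lie in $\{v_1,v_2,b,d\}$, $\{v_1,v_2,c,b\}$, $\{v_1,v_2,c,d\}$, and $\{b,d,c\}$ lies in $\{a,b,d,c\}$. So this edge has no own $3$-set.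

## 5. Twin vertices over a cover-free hypergraph

Proposition D used only that the starting $3$-partite $3$-graph is cover-free. For general $p$ there are $r=p-t+1$ padding vertices, and we can make one twin for each of them.

**Lemma E.** Let $2\le q\le t-2$, $p\ge t$, $r=p-t+1$, $1\le s\le r$. Let $G_1$ be a cover-free $(t-1)$-graph on $V_0$, let $v\in V_0$, let $L=\{T\setminus\{v\}:v\in T\in G_1\}$, and let $\partial L$ be the family of $(t-3)$-subsets of members of $L$. Let $a_1,\dots,a_s$ and $C=\{c_1,\dots,c_r\}$ be new vertices. Let $F$ consist of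

- (a) $T\cup C$, for $T\in G_1$;
- (b) $\{v,a_i\}\cup(C\setminus\{c_i\})\cup O$, for $O\in L$, $1\le i\le s$;
- (c) $\{v,a_i\}\cup C\cup Z$, for $Z\in\partial L$, $1\le i\le s$.

Then $F$ is a $p$-graph on $|V_0|+s+r$ vertices, $|F|=|G_1|+s|L|+s|\partial L|$, and $F\nrightarrow K_t^q$.

In Proposition D, $v=v_1$, $a_1=v_2$, $c_1=c$, $V_0=(A\setminus\{v_2\})\cup B\cup D$, the members of $L$ are the pairs $\{b,d\}$, and those of $\partial L$ are the singletons $\{b\}$ and $\{d\}$.

*Proof.*

**Step 1: sizes and count.** We check that these are distinct $p$-sets. The sizes are $(t-1)+r$, $2+(r-1)+(t-2)$ and $2+r+(t-3)$, all equal to $t-1+r=p$. Type (a) contains no $a_i$. Types (b) and (c) contain exactly one $a_i$, which determines $i$. Type (b) misses $c_i$ and type (c) contains $C$. Once the type and $i$ are known, the edge determines $T$, $O$ or $Z$, since $O,Z\subseteq V_0\setminus\{v\}$. So the count is as stated.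

From now on suppose $|S|=t$ and every $q$-subset of $S$ is exactly traced on $S$.

**Step 2: $S$ contains no padding vertex.** Suppose $c_j\in S$. There are $q$-sets $Q\subseteq S\setminus\{c_j\}$, and each is traced by an edge missing $c_j$. The edges missing $c_j$ are exactly those of type (b) with $i=j$. So $j\le s$, and every such edge contains
$$W=\{v,a_j\}\cup(C\setminus\{c_j\}).$$
If there were $x\in S\cap W$, choose a $q$-set $Q\subseteq S\setminus\{c_j,x\}$. This is where $q\le t-2$ is used. An edge tracing $Q$ misses $c_j$, so it contains $x\in S\setminus Q$, a contradiction. So $S\cap W=\emptyset$. Let $Z'=S\setminus\{c_j\}$, of size $t-1$. Each $q$-subset of $Z'$ lies in an edge $W\cup O$ and is disjoint from $W$, so it lies in some $O\in L$. In particular $Z'\subseteq V_0\setminus\{v\}$.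

Consider the $t$-set $\{v\}\cup Z'\subseteq V_0$. A $q$-subset avoiding $v$ lies in some $O\in L$, hence in $O\cup\{v\}\in G_1$. If a $q$-subset contains $v$, its other $q-1$ elements extend to a $q$-subset of $Z'$, which lies in some $O\in L$, and again $\{v\}\cup O\in G_1$ covers it. So all $q$-subsets of $\{v\}\cup Z'$ are covered by $G_1$, contradicting cover-freeness. Hence $S\cap C=\emptyset$.

**Step 3: $S$ contains at most one of $v,a_1,\dots,a_s$.** Every edge containing $a_i$ contains $v$. If $a_i,v\in S$, a $q$-subset of $S$ containing $a_i$ but not $v$ exists, since $q\le t-1$, and cannot be traced. No edge contains two of the $a_i$, so if two of them were in $S$, a $q$-subset containing both (recall $q\ge2$) would not be traced.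

**Step 4: project the twins to $v$.** We turn $S$ into a forbidden $t$-set for $G_1$. Let $\pi$ be the identity on $V_0$ and $\pi(a_i)=v$. By Steps 2 and 3, $\pi$ is defined and injective on $S$, so $\pi(S)$ is a $t$-subset of $V_0$. Let $Q\subseteq S$, $|Q|=q$, be traced by $E$. Since $Q\cap C=\emptyset$, the set $\pi(Q)$ is contained in $T\in G_1$ if $E$ has type (a), in $\{v\}\cup O\in G_1$ if $E$ has type (b), and in $\{v\}\cup Z$ if $E$ has type (c). In the last case $Z\subseteq O$ for some $O\in L$, so $\pi(Q)\subseteq\{v\}\cup O\in G_1$. So all $q$-subsets of $\pi(S)$ are covered by $G_1$, contradicting cover-freeness. $\square$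

*Proof of Theorem 1.* Apply Lemma E with $q=2\le t-2$ and $s=r$. Let $G_1$ be the complete $(t-1)$-partite $(t-1)$-graph with parts of sizes $n_1-r,n_2,\dots,n_{t-1}$, where $n_1-r\ge1$. It is cover-free, since any $t$ vertices include two in one part, and these form an uncovered pair. Let $v$ be in the first part. The number of vertices is $(m-r)+r+r=m+r=n$. The family $L$ consists of all transversals of parts $2,\dots,t-1$, and $\partial L$ of the transversals with one part omitted. So
$$|G_1|+r|L|=(n_1-r)\prod_{i\ge2}n_i+r\prod_{i\ge2}n_i=\prod_{i}n_i,\qquad|\partial L|=\sum_{j\ge2}\ \prod_{i\ge2,\,i\ne j}n_i .$$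
Adding $r|\partial L|$ gives the bound.

Since $m=n-p+t-1$, Pikhurko's theorem with $k=t-1\ge3$ gives $\operatorname{ex}(n-p+t-1,H^{t-1}_{2,t})=t_{t-1}(m,t-1)=\prod n_i$ for large $n$. The surplus is $r$ times a sum of $t-2$ products of $t-3$ factors, each factor being $n/(t-1)+O(1)$. This is $(1+o(1))\,r(t-2)\left(\frac{n}{t-1}\right)^{t-3}$, with $r=p-t+1$. $\square$

The condition $q\le t-2$ cannot simply be dropped from Lemma E. For $t=p=3$, $q=2$ the recipe starts from a complete bipartite graph with parts $A_1\ni v$ and $B$. It produces edges $\{u,w,c\}$ with $u\in A_1$, $w\in B$, then $\{v,a,w\}$, and finally $\{v,a,c\}$ from $Z=\emptyset$. If there is $u\in A_1\setminus\{v\}$, then $S=\{c,v,w\}$ has all pairs traced: $\{v,w\}$ by $\{v,a,w\}$, $\{c,w\}$ by $\{u,w,c\}$, and $\{c,v\}$ by $\{v,a,c\}$.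

## 6. One edge more than any cover-free hypergraph

For $q\ge3$ we do not have an explicit extremal $G_1$, so we must choose $v$ and the vertex to be replaced by a twin from a general cover-free hypergraph. The new sets $\partial L$ must more than compensate for what the replacement loses.

*Proof of Theorem 4.* Put $r=p-t+1$ and $m=n-r=n-p+t-1$. Let $G$ be cover-free on $V$ with $|V|=m$ and $|G|=g(m)$.

**Step 1: $g(m)$ has order at least $m^{t-1}$.** Complete $(t-1)$-partite $(t-1)$-graphs are cover-free: a $t$-set has two vertices in one part, and a $q$-subset containing both is not covered. So $g(m)\ge\lfloor m/(t-1)\rfloor^{t-1}$.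

**Step 2: choose $v$ and $y$.** Let $v$ have maximum degree in $G$, and let $\Lambda=\{T\setminus\{v\}:v\in T\in G\}$, a nonempty $(t-2)$-graph on the $m-1$ vertices of $V\setminus\{v\}$. For $y\ne v$ put
$$\Lambda(y)=\{Z:y\notin Z,\ Z\cup\{y\}\in\Lambda\},\qquad\Lambda_y=\{O\in\Lambda:y\notin O\}.$$
Then $|\Lambda_y|=|\Lambda|-|\Lambda(y)|$, and $\sum_y|\Lambda(y)|=(t-2)|\Lambda|$. Choose $y$ minimizing $|\Lambda(y)|$. Then
$$|\Lambda(y)|\le\frac{(t-2)|\Lambda|}{m-1},\qquad|\Lambda_y|\ge|\Lambda|\,\frac{m-t+1}{m-1}>0 .$$

**Step 3: $|\partial\Lambda_y|\ge|\Lambda(y)|$.** The members of $\Lambda_y$ are subsets of $V\setminus\{v,y\}$, which has $m-2$ elements. A $(t-3)$-set lies in at most $(m-2)-(t-3)=m-t+1$ of them, and each of them has $t-2$ subsets of size $t-3$. Counting inclusions,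
$$|\partial\Lambda_y|\ \ge\ \frac{(t-2)|\Lambda_y|}{m-t+1}\ \ge\ \frac{(t-2)|\Lambda|}{m-1}\ \ge\ |\Lambda(y)|.\tag{3}$$

**Step 4: equality is impossible.** Suppose $|\partial\Lambda_y|=|\Lambda(y)|$. Then all inequalities in (3) are equalities. By the first, every $Z\in\partial\Lambda_y$ lies in exactly $m-t+1$ members of $\Lambda_y$, so every extension of $Z$ by a vertex of $V\setminus\{v,y\}$ is in $\Lambda_y$. Starting from one member of $\Lambda_y$, we may therefore remove any element and insert any other, staying in $\Lambda_y$. Exchanging one element at a time, we reach all $(t-2)$-subsets of $V\setminus\{v,y\}$, so $\Lambda_y$ is complete.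

Suppose some $T\in G$ avoids $v$ and $y$, and consider the $t$-set $T\cup\{v\}$. A $q$-subset without $v$ is covered by $T$. If a $q$-subset contains $v$, its other $q-1\le t-2$ elements lie in a $(t-2)$-subset $O$ of $T$. As $\Lambda_y$ is complete, $O\in\Lambda_y$ and $\{v\}\cup O\in G$ covers the $q$-subset. This contradicts cover-freeness. So every edge of $G$ meets $\{v,y\}$, and $g(m)=|G|\le2\binom{m-1}{t-2}=O(m^{t-2})$. For large $m$ this contradicts Step 1. Hence $|\partial\Lambda_y|\ge|\Lambda(y)|+1$.

**Step 5: replace $y$ by a twin of $v$.** Apply Lemma E with $G_1=G-y$ (delete $y$ and all edges containing it) on $V_0=V\setminus\{y\}$ and $s=1$. As a subfamily of $G$, $G_1$ is cover-free, and its link at $v$ is $L=\Lambda_y$. The number of vertices is $(m-1)+1+r=n$. Since $|\Lambda|=\deg(v)\ge\deg(y)$,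
$$|F|=|G|-\deg(y)+\big(\deg(v)-|\Lambda(y)|\big)+|\partial\Lambda_y|\ \ge\ |G|+1=g(m)+1 .$$

**Step 6: consequence.** For $p\ge t$ the conjecture asserts $L^p(n,K_t^q)=\operatorname{ex}(m,H^{t-1}_{q,t})$ for all large $n$, where $m=n-p+t-1$. With Step 5 this forces $\operatorname{ex}(m,H^{t-1}_{q,t})\ge g(m)+1$ for all large $m$. $\square$

## 7. Tracing a triangle: the exact answer for $t=3$

Now $t=3$, $q=2$, so $q=t-1$. Theorem 3 and Mantel's theorem ($\operatorname{ex}(N,K_3)=\lfloor N^2/4\rfloor$) give
$$\lfloor(n-p+2)^2/4\rfloor\le L^p(n,K_3^2)\le\lfloor n^2/4\rfloor .$$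
For $p=3$ the lower bound comes from the triples $\{u,w,c\}$ with $c$ fixed. The gap is linear in $n$, and we must close it.

Throughout, let $h=\lfloor(n-p+2)^2/4\rfloor$, and let $F\nrightarrow K_3^2$ be a $p$-graph on $[n]$ with $|F|\ge h$ and $n$ large in terms of $p$. We show that $F$ is contained in a family of the form in Theorem 2. Together with the lower bound, this gives the value and the equality statement.

By Lemma C and the proof of Theorem 3, there is a triangle-free graph $\Gamma$ with $e(\Gamma)=|F|$ consisting of one own pair for each edge. For $xy\in\Gamma$, $E(xy)$ is the only edge of $F$ containing $x$ and $y$, and distinct pairs of $\Gamma$ have distinct edges $E(\cdot)$. The trace condition reads as follows.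

(∗) For distinct $x,y,z$ there are not simultaneously edges of $F$ containing $x,y$ but not $z$; containing $x,z$ but not $y$; and containing $y,z$ but not $x$.

The graph $\Gamma$ has $n^2/4-O(n)$ edges, so it is nearly bipartite. That alone leaves linear errors. What closes the gap is that the $p-2$ vertices of the hoped-for kernel $C$ have *bounded* degree in $\Gamma$: they lie in so many edges that pairs through them are not own. Removing them costs $O(1)$ edges instead of about $n/2$ each, and then $\Gamma$ on the rest is within $O(1)$ of Mantel's bound.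

**Fact F.** If a triangle-free graph on $N$ vertices has $e\ge N^2/4-k$ edges, its vertex set splits as $P\cup Q$ with $Q$ independent, $e(P)\le k$, at most $2k$ non-adjacent pairs in $P\times Q$, and $\big||Q|-N/2\big|\le\sqrt k$.

*Proof.* Let $Q$ be the neighborhood of a vertex of maximum degree $\Delta$, and $P$ the rest. Then $Q$ is independent, as there are no triangles, and $|Q|=\Delta$. All edges lie in $P$ or between $P$ and $Q$, so
$$e+e(P)=\sum_{u\in P}d(u)\le|P|\Delta=|P||Q|\le N^2/4 .$$
Hence $e(P)\le N^2/4-e\le k$, and $|P||Q|\ge e\ge N^2/4-k$. Writing $|Q|=N/2+x$, we have $|P||Q|=N^2/4-x^2$, so $|x|\le\sqrt k$. The number of missing pairs is $|P||Q|-(e-e(P))\le N^2/4-e+k\le2k$. $\square$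

**Fact G.** Let $u\ne u'$ have more than $p$ common $\Gamma$-neighbors. Then no edge of $F$ contains both.

*Proof.* Let $u,u'\in E\in F$. As $|E|=p$, some common $\Gamma$-neighbor $w$ is not in $E$. The edge $E$ contains $u,u'$ and not $w$, $E(uw)$ contains $u,w$, and $E(u'w)$ contains $u',w$. By (∗), $u'\in E(uw)$ or $u\in E(u'w)$. In the first case $E(uw)$ contains the own pair $u'w$, so $E(u'w)=E(uw)$. But distinct pairs of $\Gamma$ have distinct edges, a contradiction. The second case is symmetric. $\square$

*Proof of Theorem 2.*

**Step 1: rough structure.** We show that almost every edge of $F$ consists of one vertex on each side of a bipartition and $p-2$ vertices from a set of bounded size. Since $p\ge3$,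
$$h\ge\frac{(n-p+2)^2-1}4=\frac{n^2}4-\frac{(p-2)n}2+\frac{(p-2)^2-1}4\ge\frac{n^2}4-\frac{pn}2 .$$
Fact F with $N=n$, $k=pn/2$ gives $[n]=A_0\cup B_0$ with $e(A_0)\le pn/2$, $e(B_0)=0$, at most $pn$ missing cross pairs, and $|A_0|,|B_0|=n/2\pm\sqrt{pn/2}$.

Call a vertex *$\delta$-good* if it has fewer than $\delta n$ non-neighbors (in $\Gamma$) in the other class. Each missing pair is counted at two vertices, so at most $2pn/(\delta n)=2p/\delta$ vertices are not $\delta$-good. Let $A'\subseteq A_0$ and $B'\subseteq B_0$ be the sets of $\frac1{10}$-good vertices, and $X$ the set of remaining vertices. Then $|X|\le20p$. Two vertices of $A'$ have at least $|B_0|-n/5>p$ common $\Gamma$-neighbors, and two vertices of $B'$ at least $|A_0|-n/5>p$. By Fact G, every $E\in F$ satisfies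
$$|E\cap A'|\le1,\qquad|E\cap B'|\le1.\tag{4}$$
So for $a\in A'$, $b\in B'$, $ab\in\Gamma$ we can write $E(ab)=\{a,b\}\cup R(ab)$ with $R(ab)\subseteq X$ and $|R(ab)|=p-2$.

**Step 2: vertices used often have bounded $\Gamma$-degree.** Fix $\delta=\frac1{1000p}$. For $c\in X$ let $A_c$ be the set of $a\in A'$ such that $c\in R(ab)$ for at least two $b\in B'$ with $ab\in\Gamma$. Let $B_c$ be the set of $b\in B'$ such that $c\in R(ab)$ for at least two $a\in A'$ with $ab\in\Gamma$.

**Claim H.** If $|B_c|\ge2\delta n$ and $a\in A'$ is $\delta$-good, then $ac\notin\Gamma$. If $|A_c|\ge2\delta n$ and $b\in B'$ is $\delta$-good, then $bc\notin\Gamma$.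

*Proof of the claim.* We prove the first statement. The second follows by exchanging the roles of the two sides, since the proof uses only (4), goodness and (∗). If no edge of $F$ contains $a$ and $c$, then $ac\notin\Gamma$. Otherwise let $a,c\in E^*\in F$. At most one $b\in B_c$ lies in $E^*$ by (4), and fewer than $\delta n$ are non-adjacent to $a$. So at least $2\delta n-\delta n-1\ge2$ vertices $b\in B_c$ satisfy $ab\in\Gamma$ and $b\notin E^*$. For such $b$ we have the following edges.

- $E^*$ contains $a,c$ and not $b$.
- Since $b\in B_c$, there is $a'\in A'$, $a'\ne a$, with $a'b\in\Gamma$ and $c\in E(a'b)$. By (4) this edge contains $b,c$ and not $a$.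
- $E(ab)$ contains $a,b$.

By (∗), $c\in E(ab)$. Two such vertices $b$ give two distinct edges $E(ab)$ containing both $a$ and $c$. So $ac$ is not an own pair, that is, $ac\notin\Gamma$. $\square$

Let $C^*=\{c\in X:|A_c|\ge2\delta n,\ |B_c|\ge2\delta n\}$. Since $\delta<\frac1{10}$, every $\delta$-good vertex is in $A'\cup B'$. By Claim H, no $\delta$-good vertex is a $\Gamma$-neighbor of $c\in C^*$. Hence
$$d_\Gamma(c)\le M:=2p/\delta=2000p^2\qquad(c\in C^*).\tag{5}$$

**Step 3: $|C^*|\ge p-2$.** We find one pair $ab$ with $R(ab)\subseteq C^*$, by counting. Let $c\in X\setminus C^*$, say $|A_c|<2\delta n$. Pairs $ab\in\Gamma$ with $a\in A'$, $b\in B'$ and $c\in R(ab)$ number at most $2\delta n\cdot n$ with $a\in A_c$, and at most one for each $a\in A'\setminus A_c$. So there are at most $2\delta n^2+n$ of them. The same bound holds if $|B_c|<2\delta n$. Summing over $c\in X\setminus C^*$, at most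
$$20p(2\delta n^2+n)=\frac{n^2}{25}+20pn$$
pairs have $R(ab)\not\subseteq C^*$. On the other hand, an edge of $\Gamma$ not between $A'$ and $B'$ lies inside $A_0$ or meets $X$, because $e(B_0)=0$. So the number of available pairs is at least
$$e(\Gamma)-e(A_0)-|X|n\ge\Big(\frac{n^2}4-\frac{pn}2\Big)-\frac{pn}2-20pn=\frac{n^2}4-21pn ,$$
which is larger for large $n$. So some $R(ab)\subseteq C^*$, and $|C^*|\ge|R(ab)|=p-2$.

**Step 4: $|C^*|=p-2$.** Suppose $|C^*|\ge p-1$, and delete $p-1$ vertices of $C^*$ from $\Gamma$. By (5) this costs at most $(p-1)M$ edges, and by Mantel's theorem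
$$e(\Gamma)\le\frac{(n-p+1)^2}4+(p-1)M .$$
But $h\ge\frac{(n-p+2)^2-1}4=\frac{(n-p+1)^2}4+\frac{n-p+1}2$, so for large $n$ we get $e(\Gamma)<h$, a contradiction. So $C:=C^*$ has exactly $p-2$ elements.

**Step 5: every edge contains $C$.** Put $n'=n-p+2$, $\Gamma_1=\Gamma-C$ and $M'=pM$. By (5),
$$e(\Gamma_1)\ge h-(p-2)M\ge\frac{n'^2}4-\frac14-(p-2)M\ge\frac{n'^2}4-M' .$$
Fact F with $N=n'$, $k=M'$ gives $[n]\setminus C=P\cup Q$ with at most $2M'$ missing cross pairs and $|P|,|Q|\ge n'/2-\sqrt{M'}$. Each vertex misses at most $2M'$ vertices of the other side. So two vertices of $P$ have at least $|Q|-4M'>p$ common $\Gamma$-neighbors, and two vertices of $Q$ at least $|P|-4M'>p$. By Fact G, every $E\in F$ has at most one vertex in $P$ and at most one in $Q$. Since $|E|=p$ and $|C|=p-2$, it follows that $E=\{u,w\}\cup C$ with $u\in P$, $w\in Q$. Thus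
$$F\subseteq\{\{u,w\}\cup C:u\in P,\ w\in Q\},\qquad|F|\le|P||Q|\le\lfloor n'^2/4\rfloor=h .$$
As $|F|\ge h$, equality holds, so $\big||P|-|Q|\big|\le1$ and all the sets $\{u,w\}\cup C$ are in $F$. $\square$

## 8. Classification for $q=2$

*Proof of Corollary 5.* Here $q=2<\min\{t,p\}$, so $p,t\ge3$.

If $p<t$, then $3\le p<t$ and Proposition A is the conjectured equality.

If $t=3$, then $p\ge3=t$. A graph has a $K_3^2$ trace on a $3$-set exactly if it contains the triangle on it, and $H^2_{2,3}=K_3$. So $L^2(m,K_3^2)=\operatorname{ex}(m,H^2_{2,3})=\operatorname{ex}(m,K_3)=\lfloor m^2/4\rfloor$. With $m=n-p+2$, the conjecture is exactly the value in Theorem 2.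

In the remaining case $p\ge t\ge4$, and (2) fails for all large $n$ by Theorem 1. $\square$
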